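
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Convex hulls of $\varepsilon$-weakly relatively compact sets:\\ the optimal constant is $3$}


\begin{abstract}
A bounded subset $M$ of the bidual of a Banach space $X$ is called $\varepsilon$-weakly relatively compact if its weak$^*$ closure lies in $X+\varepsilon B_{X^{**}}$. We show that the weak$^*$ closure of the convex hull of such a set stays within distance $3\varepsilon$ of $X$, and that the constant $3$ cannot be lowered. More precisely, if in addition $M\subset X+\eta B_{X^{**}}$ with $\eta\le\varepsilon$, then the distance is at most $2\varepsilon+\eta$. A single closed subspace of $\ell_\infty$ shows that this bound is optimal for every pair $0\le\eta\le\varepsilon$ with $\varepsilon>0$.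
\end{abstract}

\section{The question and the results}

Throughout, $X$ is a real Banach space, regarded as a subspace of its bidual $X^{**}$. We write $B_E$ for the closed unit ball of a Banach space $E$, $\operatorname{co}M$ for the convex hull of $M$, and $\overline{M}^{w^*}$ for the closure of a set $M\subset X^{**}$ in the weak$^*$ topology $\sigma(X^{**},X^*)$.

\begin{definition}
Let $\varepsilon\ge 0$. A bounded set $M\subset X^{**}$ is \emph{$\varepsilon$-weakly relatively compact} ($\varepsilon$-WRK) with respect to $X$ if
\[
\overline{M}^{w^*}\subset X+\varepsilon B_{X^{**}} .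
\]
\end{definition}

The number $\varepsilon$ measures how far $M$ is from being relatively weakly compact in $X$. Indeed, the weak$^*$ topology of $X^{**}$ induces on $X$ its weak topology, and weak$^*$ closures of bounded sets are weak$^*$ compact. So the $0$-WRK sets are exactly the relatively weakly compact subsets of $X$. The notion is isometric: for a fixed set it may depend on which equivalent norm of $X$ is used.

The convex hull of a relatively weakly compact set is relatively weakly compact. In other words, $\operatorname{co}M$ is $0$-WRK if $M$ is. What happens to $\varepsilon$ when $\varepsilon>0$? Let $c^*$ be the infimum of all $c\ge0$ with the following property: for every Banach space $X$ (with any norm), every $\varepsilon\ge0$ and every bounded $\varepsilon$-WRK set $M\subset X^{**}$, the set $\operatorname{co}M$ is $c\varepsilon$-WRK.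

The hull $\operatorname{co}M$ by itself causes no loss, because $X+\varepsilon B_{X^{**}}$ is convex. The difficulty lies in the closure. A point $r$ of $\overline{\operatorname{co}M}^{w^*}$ is an average $\int_K k\,d\mu(k)$ of points of $K=\overline{M}^{w^*}$, each of which has some $x_k\in X$ within about $\varepsilon$. One would like to say that $r$ is then within $\varepsilon$ of the average of the $x_k$, which suggests the constant $1$. If, say, $X$ is separable, that guess is right (Proposition~\ref{prop:FU}). In general, however, $k\mapsto x_k$ need not be measurable, the points $x_k$ may have no average in $X$, and the guess is wrong. It was known that $\operatorname{co}M$ is always $5\varepsilon$-WRK. It was also known that, for some $\varepsilon>0$ and a suitable equivalent norm on $\ell_\infty$, there is a bounded $\varepsilon$-WRK set $M\subset\ell_\infty^{**}$ for which $\operatorname{co}M$ is not $\alpha$-WRK for any $\alpha<3\varepsilon$. Thus $3\le c^*\le5$, and the problem of finding the optimal value is posed in \cite{convexity}. The answer is as follows.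

\begin{theorem}\label{thm:main}
$c^*=3$.
\end{theorem}

Both halves come from a sharper statement about distances. For $r\in X^{**}$, $\emptyset\ne Z\subset X^{**}$ and $\emptyset\ne A\subset X^{**}$ put
\[
d(r,Z)=\inf_{z\in Z}\|r-z\|,\qquad \hat d(A,Z)=\sup_{a\in A}d(a,Z).
\]

\begin{theorem}\label{thm:A}
Let $X$ be a Banach space, $Z\subset X$ nonempty and convex (for instance $Z=X$), $M\subset X^{**}$ bounded and nonempty, and $K=\overline{M}^{w^*}$. Then
\[
\hat d\big(\overline{\operatorname{co}M}^{w^*},Z\big)\le 2\,\hat d(K,Z)+\hat d(M,Z)\le 3\,\hat d(K,Z).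
\]
\end{theorem}

\begin{theorem}\label{thm:B}
There is a closed subspace $X$ of $\ell_\infty$, with the sup norm, such that for all $0\le\eta\le\varepsilon$ with $\varepsilon>0$ there are a bounded set $M\subset X^{**}$ with
\[
M\subset X+\eta B_{X^{**}},\qquad \overline{M}^{w^*}\subset X+\varepsilon B_{X^{**}},
\]
and a point $r\in\overline{\operatorname{co}M}^{w^*}$ with $d(r,X)\ge 2\varepsilon+\eta$.
\end{theorem}

By Theorem~\ref{thm:A}, $d(r,X)=2\varepsilon+\eta$ in Theorem~\ref{thm:B}. So the bound $2\varepsilon+\eta$ is optimal for every pair. The case $\eta=0$, that is, $M\subset X$, gives the constant $2$, and the case $\eta=\varepsilon$ gives the constant $3$. The example is constructed in ZFC and does not rely on the renorming of $\ell_\infty$ mentioned above.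

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]
Let $c>3$ and let $M$ be bounded and $\varepsilon$-WRK; we may assume $M\ne\emptyset$. With $K=\overline{M}^{w^*}$ we have $\hat d(K,X)\le\varepsilon$, so Theorem~\ref{thm:A} with $Z=X$ gives $d(r,X)\le3\varepsilon$ for every $r\in\overline{\operatorname{co}M}^{w^*}$. If $\varepsilon>0$, then $3\varepsilon<c\varepsilon$, hence $r\in X+c\varepsilon B_{X^{**}}$. If $\varepsilon=0$, then $r\in X$ because $X$ is norm closed. So every $c>3$ has the required property, and $c^*\le3$.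

Conversely, take $\varepsilon=\eta=1$ in Theorem~\ref{thm:B}. Then $M$ is $1$-WRK, while some $r\in\overline{\operatorname{co}M}^{w^*}$ has $d(r,X)\ge3$. So $\operatorname{co}M$ is not $\alpha$-WRK for any $\alpha<3$, and every $c$ with the required property satisfies $c\ge3$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:A} bounds distances, and this suffices to determine the infimum $c^*$. We do not claim that $\operatorname{co}M$ is always $3\varepsilon$-WRK: a point $r$ with $d(r,X)=3\varepsilon$ lies in $X+3\varepsilon B_{X^{**}}$ only if the distance is attained. The inclusion does hold whenever $X$ is proximinal in $X^{**}$, that is, whenever every point of $X^{**}$ has a nearest point in $X$.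
\end{remark}

Section~\ref{sec:seq} proves the case in which weak$^*$ closures in $B_{X^*}$ are described by sequences; there the mechanism is visible and the constant is $1$. Section~\ref{sec:upper} explains what breaks in general, how to repair it, and why the repair costs $2\varepsilon+\eta$. Section~\ref{sec:example} builds the example.

\section{The model case: sequences suffice}\label{sec:seq}

For $y\in X^*$ we write $y(x)$, $k(y)$ and $\varphi(r)$ for the values of the pairings with $x\in X$, $k,r\in X^{**}$ and $\varphi\in X^{***}$, where $\varphi(r)=r(y)$ if $\varphi$ is the canonical image of $y$. We use two standard facts.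

\smallskip
\noindent\textbf{(S) Separation.} \emph{Let $Z\subset X^{**}$ be nonempty and convex, and let $r\in X^{**}$ with $d=d(r,Z)>0$. Then there is $\varphi\in X^{***}$ with $\|\varphi\|=1$ and $\sup_Z\varphi\le\varphi(r)-d$.} This is the Hahn--Banach theorem applied to $Z$ and the open ball of center $r$ and radius $d$, which are disjoint: the infimum of a norm-one functional $\varphi$ over that ball is $\varphi(r)-d$. If $Z=X$, then $\varphi$ is bounded above on a linear space, so $\varphi$ vanishes on $X$.

\smallskip
\noindent\textbf{(G) Goldstine's theorem for $X^*$.} \emph{$B_{X^*}$ is $\sigma(X^{***},X^{**})$-dense in $B_{X^{***}}$.} So for $\varphi\in B_{X^{***}}$, finitely many $r_1,\dots,r_p\in X^{**}$ and $\theta>0$, there is $y\in B_{X^*}$ with $|r_i(y)-\varphi(r_i)|<\theta$ for all $i$.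

\smallskip
If $r$ is far from $X$, then (S) and (G) yield functionals $y\in B_{X^*}$ that are large at $r$ and small at any finitely many given elements of $X$. The next lemma moves the largeness from $r$ to a point of $K$. Each single $y$ is large at some point of $K$; the content of the lemma is that, up to arbitrarily small errors, one point serves infinitely many $y_n$ at once.

\begin{lemma}\label{lem:point}
Let $M\subset X^{**}$ be bounded and nonempty, $K=\overline{M}^{w^*}$, $r\in\overline{\operatorname{co}M}^{w^*}$ and $a\in\mathbb R$. If $y_n\in B_{X^*}$ satisfy $r(y_n)\ge a$ for all $n\ge1$, then there is $k_0\in K$ with $\limsup_n k_0(y_n)\ge a$.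
\end{lemma}

\begin{proof}
$K$ is weak$^*$ compact because $M$ is bounded. The Radon probability measures on $K$ form a convex set which is compact in $\sigma(C(K)^*,C(K))$. The map sending $\mu$ to its barycenter $x^*\mapsto\int_K k(x^*)\,d\mu(k)$, an element of $X^{**}$, is affine and continuous into the weak$^*$ topology. So the barycenters form a convex weak$^*$ compact set; by Dirac measures it contains $K$, hence it contains $\overline{\operatorname{co}M}^{w^*}$. Let $\mu$ be a measure with barycenter $r$.

The functions $k\mapsto k(y_n)$ are continuous on $K$ and uniformly bounded in absolute value by $\sup_{k\in K}\|k\|$. By the reverse Fatou lemma,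
\[
\int_K\limsup_n k(y_n)\,d\mu(k)\ \ge\ \limsup_n\int_K k(y_n)\,d\mu(k)=\limsup_n r(y_n)\ \ge\ a .
\]
As $\mu$ is a probability measure, the integrand is at least $a$ at some $k_0\in K$.
\end{proof}

A topological space is \emph{Fr\'echet--Urysohn} if every point in the closure of a set is the limit of a sequence from the set. For separable $X$ the ball $B_{X^*}$ is even weak$^*$ metrizable.

\begin{proposition}\label{prop:FU}
Suppose that $B_{X^*}$ with the topology $\sigma(X^*,X)$ is Fr\'echet--Urysohn (for instance angelic). Then for every bounded nonempty $M\subset X^{**}$,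
\[
\hat d\big(\overline{\operatorname{co}M}^{w^*},X\big)=\hat d\big(\overline{M}^{w^*},X\big).
\]
\end{proposition}

\begin{proof}
The inequality ``$\ge$'' holds because $\overline{M}^{w^*}\subset\overline{\operatorname{co}M}^{w^*}$. For ``$\le$'' put $K=\overline{M}^{w^*}$ and $\varepsilon=\hat d(K,X)$. Let $r\in\overline{\operatorname{co}M}^{w^*}$ with $d=d(r,X)>0$, and let $\theta>0$. By (S) there is $\varphi\in B_{X^{***}}$ vanishing on $X$ with $\varphi(r)\ge d$. By (G), every $\sigma(X^*,X)$-neighborhood of $0$ meets
\[
\{y\in B_{X^*}: r(y)>d-\theta\}.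
\]
By hypothesis some sequence $(y_n)$ in this set is weak$^*$ null. Lemma~\ref{lem:point} gives $k\in K$ with $\limsup_n k(y_n)\ge d-\theta$. Choose $x\in X$ with $\|k-x\|\le\varepsilon+\theta$. Then $k(y_n)\le y_n(x)+\varepsilon+\theta$, and $y_n(x)\to0$. So $d-\theta\le\varepsilon+\theta$, and $\theta\downarrow0$ gives $d\le\varepsilon$.
\end{proof}

\section{The upper bound}\label{sec:upper}

\subsection*{What breaks, and the repair}

Consider the order of choices in the proof just given. First comes the sequence $(y_n)$, then the point $k$, and only then its approximant $x$, on which $y_n(x)\to0$ was needed. Without the Fr\'echet--Urysohn property, Goldstine's theorem still yields a net that tends to $0$ on all of $X$, but Fatou's lemma needs a sequence. A sequence can be made to tend to $0$ on countably many elements of $X$ prescribed in advance, and nothing puts the approximant of $k$ among them.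

The way out is that we do not need $k$ itself. All that matters is its values $k(y_n)$, so any $\tilde k\in K$ with the same values will do. There is such a $\tilde k$ which is a weak$^*$ cluster point of elements $m_1,m_2,\dots$ of a \emph{countable} subset of $M$, and the $y_n$ can be made small at the approximants of all elements of this subset. Pass to a subsequence along which $\tilde k(y_n)$ converges to $\limsup_n\tilde k(y_n)$, and let $y$ be a weak$^*$ cluster point of it. Take $Z=X$ and ignore arbitrarily small errors. Then $y$ is at most $0$ at those approximants, so $m_n(y)\le\eta$, and therefore $\tilde k(y)\le\eta$. It remains to compare $\tilde k(y)$ with the limit of $\tilde k(y_n)$. Although $\tilde k$ need not be weak$^*$ continuous on $X^*$, it is within $\varepsilon$ of an element of $X$, which is. By the next lemma the comparison costs $2\varepsilon$, which makes $2\varepsilon+\eta$ in total.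

\begin{lemma}\label{lem:osc}
Let $k\in X^{**}$, let $(y_j)$ be a sequence in $B_{X^*}$ with a $\sigma(X^*,X)$-cluster point $y$, and suppose $k(y_j)\to L$. Then $|L-k(y)|\le2\,d(k,X)$.
\end{lemma}

\begin{proof}
Let $x\in X$. Since $y$ is a cluster point of $(y_j)$ and evaluation at $x$ is weak$^*$ continuous, $y(x)$ is a cluster point of the real sequence $(y_j(x))$. So along some subsequence $y_j(x)\to y(x)$, while $k(y_j)\to L$. From $|k(y_j)-y_j(x)|\le\|k-x\|$ we get $|L-y(x)|\le\|k-x\|$. Also $y\in B_{X^*}$, because $B_{X^*}$ is weak$^*$ closed, so $|y(x)-k(y)|\le\|k-x\|$. Hence $|L-k(y)|\le2\|k-x\|$; take the infimum over $x$.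
\end{proof}

\subsection*{The proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The second inequality holds because $M\subset K$. For the first, put $\varepsilon=\hat d(K,Z)$ and $\eta=\hat d(M,Z)$; both are finite because $M$ is bounded. Let $r\in\overline{\operatorname{co}M}^{w^*}$ with $d=d(r,Z)>0$, and let $\theta>0$. By (S) there is $\varphi\in X^{***}$ with
\[
\|\varphi\|=1,\qquad s:=\sup_Z\varphi\le\varphi(r)-d .
\]
In particular $s$ is finite. For each $m\in M$ fix $x_m\in Z$ with $\|m-x_m\|\le\eta+\theta$.

\medskip
\noindent\emph{The interleaved construction.} We need functionals $y_n$ that are small at the approximants of a countable subset of $M$. That subset must be rich enough to imitate, on all the $y_n$, a point $k_0\in K$ which will be known only after the whole sequence has been built. So it must imitate every point of $K$, and we choose it in finite pieces, alternating with the $y_n$.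

Inductively for $n\ge1$ we choose $y_n\in B_{X^*}$ and a finite set $D_n\subset M$ as follows. Given $D_1,\dots,D_{n-1}$, apply (G) to $\varphi$ and to the finitely many elements $r$ and $x_m$ $(m\in D_1\cup\dots\cup D_{n-1})$ of $X^{**}$. This gives $y_n\in B_{X^*}$ with
\begin{equation}\label{eq:yn}
r(y_n)>\varphi(r)-\theta,\qquad y_n(x_m)<\varphi(x_m)+\tfrac1n\le s+\tfrac1n\quad(m\in D_1\cup\dots\cup D_{n-1}).
\end{equation}
Given $y_1,\dots,y_n$, the set $\{(k(y_1),\dots,k(y_n)):k\in K\}$ is bounded in $\mathbb R^n$, hence totally bounded. The points with $k\in M$ are dense in it, since $M$ is weak$^*$ dense in $K$. So there is a finite $D_n\subset M$ such that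
\begin{equation}\label{eq:Dn}
\text{for every }k\in K\text{ some }m\in D_n\text{ satisfies } |m(y_i)-k(y_i)|\le\tfrac1n\quad(1\le i\le n).
\end{equation}

\medskip
\noindent\emph{The point $k_0$ and its replacement $\tilde k$.} By the first part of \eqref{eq:yn} and Lemma~\ref{lem:point} with $a=\varphi(r)-\theta$, there are $k_0\in K$ and a subsequence $(y_{n_j})$ with
\[
k_0(y_{n_j})\to L\ge\varphi(r)-\theta .
\]
By \eqref{eq:Dn} choose $m_n\in D_n$ with $|m_n(y_i)-k_0(y_i)|\le\frac1n$ for $i\le n$. Let $\tilde k\in K$ be a weak$^*$ cluster point of $(m_n)$. For each fixed $i$ we have $m_n(y_i)\to k_0(y_i)$ as $n\to\infty$, so $\tilde k(y_i)=k_0(y_i)$. In particular $\tilde k(y_{n_j})\to L$.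

\medskip
\noindent\emph{The value of $\tilde k$ at the limit functional.} The ball $B_{X^*}$ is $\sigma(X^*,X)$-compact; let $y\in B_{X^*}$ be a $\sigma(X^*,X)$-cluster point of $(y_{n_j})$. Fix $n$. By \eqref{eq:yn}, $y_i(x_{m_n})<s+\frac1i$ for all $i>n$. Since $x_{m_n}\in X$, the number $y(x_{m_n})$ is a cluster point of $(y_{n_j}(x_{m_n}))_j$, so $y(x_{m_n})\le s$. Hence
\[
m_n(y)\le y(x_{m_n})+\|m_n-x_{m_n}\|\le s+\eta+\theta .
\]
This holds for every $n$, and evaluation at the fixed element $y\in X^*$ is weak$^*$ continuous on $X^{**}$. So $\tilde k(y)\le s+\eta+\theta$.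

\medskip
\noindent\emph{Conclusion.} Since $Z\subset X$, we have $d(\tilde k,X)\le d(\tilde k,Z)\le\varepsilon$. Lemma~\ref{lem:osc}, applied to $\tilde k$ and $(y_{n_j})$, gives
\[
\varphi(r)-\theta\le L\le\tilde k(y)+2\varepsilon\le s+\eta+2\varepsilon+\theta .
\]
Therefore $d\le\varphi(r)-s\le2\varepsilon+\eta+2\theta$. Letting $\theta\downarrow0$ we obtain $d\le2\varepsilon+\eta$.
\end{proof}

\subsection*{Where the hypotheses enter}

Boundedness of $M$ makes $K$ compact. Convexity of $Z$ is used for the separating functional and cannot be dropped: for $X=\mathbb R$ and $M=Z=\{-1,1\}$ we have $\hat d(K,Z)=0$, but $0\in\operatorname{co}M$ has distance $1$ from $Z$. The inclusion $Z\subset X$ makes evaluation at points of $Z$ weak$^*$ continuous on $X^*$. The following example shows that it, too, cannot be dropped, and it contains the seed of the construction in Section~\ref{sec:example}.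

Let $\Delta=\{0,1\}^{\mathbb N}$ with the fair coin measure $\lambda$, let $\mathcal C$ be the countable set of its clopen subsets, and let $X=c_0(\mathcal C)$, so that $X^{**}=\ell_\infty(\mathcal C)$. On bounded subsets of $X^{**}$ the weak$^*$ topology $\sigma(\ell_\infty,\ell_1)$ is that of pointwise convergence. For $t\in\Delta$ let $\kappa_t(C)=1$ if $t\in C$ and $\kappa_t(C)=0$ otherwise. The map $t\mapsto \kappa_t$ is weak$^*$ continuous, so $K=\{\kappa_t:t\in\Delta\}$ is weak$^*$ compact. Take $M=K$ and $Z=\operatorname{co}K\not\subset X$; then $\hat d(K,Z)=0$. The function $r(C)=\lambda(C)$ lies in $\overline{\operatorname{co}M}^{w^*}$: given finitely many clopen sets, choose a point $t_P$ in each atom $P$ of the finite algebra they generate; then $\sum_P\lambda(P)\kappa_{t_P}$ agrees with $r$ at the given sets. But $d(r,Z)\ge1$. Indeed, for a convex combination $w=\sum_i a_i\kappa_{t_i}$ and $\theta>0$, choose a clopen $C$ that contains all the $t_i$ and has $\lambda(C)\le\theta$. Then $w(C)=1$ and $r(C)\le\theta$, so $\|r-w\|\ge1-\theta$.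

\section{The example}\label{sec:example}

\subsection*{The idea, for $\eta=0$ and $\varepsilon=1$}

The last example rests on one fact: finitely many points of $\Delta$ cannot see the measure $\lambda$. We use it with complements: a clopen set of measure close to $1$ can miss any finitely many given points. Let the coordinates be pairs $\gamma=(n,C)$ with $C$ clopen and $\lambda(C)\ge1-\frac1n$, and for $t\in\Delta$ let $A_t$ be the set of those $(n,C)$ with $t\in C$. The average over $t$ of the indicators $1_{A_t}$ is the function $\rho(n,C)=\lambda(C)$, which tends to $1$ as $n\to\infty$. On the other hand, finitely many sets $A_t$ always leave out coordinates with $n$ arbitrarily large.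

Let $X\subset\ell_\infty$ be the closed linear span of the indicators $1_A$, where $A$ is a subset of some $A_t$ or of some set $\{(n,C):n\le N\}$. Each element of $X$ is then small at some coordinate with $n$ large, so something like $2\rho$ has distance at least $2$ from $X$. The vectors $2\cdot1_{A_t\cap F}$ with $F$ finite are in $X$. Their weak$^*$ limits are of the form $2\cdot 1_A$ with $A\subset A_t$, but read in $X^{**}$ in such a way that only the individual coordinates count and nothing is left ``at infinity.'' So for infinite $A$ such a limit is not the element $2\cdot1_A$ of $X$. All these limits lie within $1$ of the element $1_{A_t}$ of $X$: on coordinates in $A_t$ they differ from it by $2-1$ or $0-1$, off $A_t$ by $0$, and at infinity by at most $1$. Thus $M=\{2\cdot1_{A_t\cap F}\}$ has $\eta=0$, $\varepsilon=1$, and the average has distance $2$. For general $\eta\le1$ we add $\eta u$, where $u\in B_{X^{**}}$ behaves like the constant function $1$, and use $(1+\eta)1_{A_t}$ instead of $1_{A_t}$.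

\subsection*{The space}

Let $\Delta$ and $\lambda$ be as above, let
\[
\Gamma=\big\{(n,C):\ n\ge1,\ C\subset\Delta\text{ clopen},\ \lambda(C)\ge1-\tfrac1n\big\},
\qquad A_t=\{(n,C)\in\Gamma:t\in C\}\quad(t\in\Delta),
\]
and let $\mathcal I$ be the ideal of all subsets of sets of the form
\begin{equation}\label{eq:ideal}
A_{t_1}\cup\dots\cup A_{t_p}\cup\{(n,C)\in\Gamma:n\le N\}.
\end{equation}
$\Gamma$ is countably infinite and every finite subset of $\Gamma$ is in $\mathcal I$. Put
\[
X=\big\{x\in\ell_\infty(\Gamma):\ \{\gamma:|x(\gamma)|\ge\theta\}\in\mathcal I\ \text{ for all }\theta>0\big\}.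
\]
Since $\{|x+x'|\ge\theta\}\subset\{|x|\ge\theta/2\}\cup\{|x'|\ge\theta/2\}$, this is a linear space. It is closed: if $\|x-x'\|<\theta/2$ with $x'\in X$, then $\{|x|\ge\theta\}\subset\{|x'|\ge\theta/2\}$. So $X$ is a closed subspace of $\ell_\infty(\Gamma)\cong\ell_\infty$, and $1_J\in X$ for every $J\in\mathcal I$. (It is the closed span of these indicators, since every $x\in X$ is uniformly approximated by the functions $x1_{\{|x|\ge\theta\}}$ as $\theta\downarrow0$, and a bounded function supported on a set of $\mathcal I$ is a uniform limit of simple functions supported on the same set.) For $\gamma\in\Gamma$ let $e_\gamma^*\in B_{X^*}$ be evaluation at $\gamma$.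

\begin{lemma}\label{lem:small}
For every $x\in X$ and $\theta>0$ there is $(n,C)\in\Gamma$ with $n>1/\theta$ and $|x(n,C)|<\theta$.
\end{lemma}

\begin{proof}
The set $\{|x|\ge\theta\}$ is contained in a set of the form \eqref{eq:ideal}. Take $n>\max(N,1/\theta)$ and $\ell$ with $p\,2^{-\ell}\le\frac1n$. Let $C$ be the complement of the union of the cylinders $\{s\in\Delta: s\text{ agrees with }t_i\text{ in the first }\ell\text{ coordinates}\}$, $1\le i\le p$. Then $C$ is clopen, $\lambda(C)\ge1-\frac1n$, and $t_1,\dots,t_p\notin C$. So $(n,C)\in\Gamma$ is outside the set \eqref{eq:ideal}.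
\end{proof}

\subsection*{Two kinds of elements of the bidual}

\emph{Functions without a part at infinity.} For $y\in X^*$ and finite $F\subset\Gamma$, applying $y$ to $\sum_{\gamma\in F}\pm1_{\{\gamma\}}$ with suitable signs gives $\sum_{\gamma\in F}|y(1_{\{\gamma\}})|\le\|y\|$. So $Qy=(y(1_{\{\gamma\}}))_{\gamma\in\Gamma}$ defines a bounded operator $Q:X^*\to\ell_1(\Gamma)$. Let
\[
j=Q^*:\ell_\infty(\Gamma)\to X^{**},\qquad j(f)(y)=\sum_{\gamma\in\Gamma}f(\gamma)\,y(1_{\{\gamma\}}).
\]
As an adjoint, $j$ is continuous from $\sigma(\ell_\infty,\ell_1)$ to the weak$^*$ topology of $X^{**}$. Recall that on bounded subsets of $\ell_\infty(\Gamma)$ the topology $\sigma(\ell_\infty,\ell_1)$ is that of pointwise convergence. From the formula, $j(f)=f\in X$ if $f$ has finite support, and $j(f)(e^*_\gamma)=f(\gamma)$ for all $f$ and $\gamma$.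

\emph{A substitute for the constant function $1$.} The net $(1_J)_{J\in\mathcal I}$, with $\mathcal I$ directed by inclusion, lies in $B_X$. Let $u\in B_{X^{**}}$ be a weak$^*$ cluster point of it. For given $\gamma$ we have $1_J(\gamma)=1$ as soon as $J\ni\gamma$, so $u(e_\gamma^*)=1$.

\begin{lemma}\label{lem:mid}
Let $0\le\eta\le1$, $t\in\Delta$ and $A\subset A_t$. Then $\|\eta u+2j(1_A)-(1+\eta)1_{A_t}\|\le1$.
\end{lemma}

\begin{proof}
Let $F\subset\Gamma$ be finite and let $J\in\mathcal I$ with $J\supset A_t$. The element
\[
\eta1_J+2\cdot1_{A\cap F}-(1+\eta)1_{A_t}\in X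
\]
takes on $A_t$ the value $\eta+2-(1+\eta)=1$ or $\eta+0-(1+\eta)=-1$, and off $A_t$ the value $\eta$ or $0$. So it belongs to $B_X$. The sets $J\supset A_t$ form a tail of $\mathcal I$, so $\eta u+2\cdot1_{A\cap F}-(1+\eta)1_{A_t}$ is a weak$^*$ cluster point of these elements. It therefore lies in $B_{X^{**}}$, which is weak$^*$ closed. Now let $F$ increase to $\Gamma$. Then $1_{A\cap F}\to1_A$ pointwise and boundedly, hence $1_{A\cap F}=j(1_{A\cap F})\to j(1_A)$ weak$^*$, and the claim follows by weak$^*$ closedness of $B_{X^{**}}$ again.
\end{proof}

\subsection*{The set and the point}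

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $X$ does not depend on $\varepsilon$ and $\eta$. Replacing $\eta$ by $\eta/\varepsilon$ and multiplying $M$ and $r$ by $\varepsilon$ at the end, we may assume $\varepsilon=1$ and $0\le\eta\le1$. Let
\[
M=\{\eta u+2\cdot1_{A_t\cap F}:\ t\in\Delta,\ F\subset\Gamma\text{ finite}\}.
\]
Since $\|u\|\le1$ and $1_{A_t\cap F}\in X$, the set $M$ is bounded and $M\subset X+\eta B_{X^{**}}$.

\medskip
\noindent\emph{The closure of $M$.} Let $S=\{1_A:\ A\subset A_t\text{ for some }t\in\Delta\}$. We claim that $S$ is closed in the compact metrizable space $\{0,1\}^\Gamma$. Let $1_{A_i}\to1_A$ pointwise with $A_i\subset A_{t_i}$. Passing to a subsequence we may assume $t_i\to t$ in $\Delta$. If $(n,C)\in A$, then $(n,C)\in A_i\subset A_{t_i}$ for large $i$, that is, $t_i\in C$; since $C$ is closed, $t\in C$. Thus $A\subset A_t$, which proves the claim. So $S$ is compact for $\sigma(\ell_\infty,\ell_1)$, and $\eta u+2j(S)$ is weak$^*$ compact. It contains $M$, because $1_{A_t\cap F}=j(1_{A_t\cap F})$ and $1_{A_t\cap F}\in S$. As $1_{A_t}\in X$ for every $t$, Lemma~\ref{lem:mid}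 gives
\[
\overline{M}^{w^*}\subset\eta u+2j(S)\subset X+B_{X^{**}}.
\]

\medskip
\noindent\emph{The point $r$.} Let $\rho(n,C)=\lambda(C)$ and $r=\eta u+2j(\rho)$. Given a finite $F\subset\Gamma$, let $\mathcal P$ be the partition of $\Delta$ into the atoms of the finite algebra generated by the sets $C$ with $(n,C)\in F$, and pick $t_P\in P$ for each $P\in\mathcal P$. For $(n,C)\in F$, the set $C$ is the union of those $P$ with $t_P\in C$, so $\lambda(C)=\sum_{P:\,t_P\in C}\lambda(P)$. In other words,
\[
\rho1_F=\sum_{P\in\mathcal P}\lambda(P)\,1_{A_{t_P}\cap F}.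
\]
Since $\sum_P\lambda(P)=1$, this gives $\eta u+2j(\rho1_F)\in\operatorname{co}M$. As $F$ increases to $\Gamma$, we have $\rho1_F\to\rho$ pointwise and boundedly, hence $j(\rho1_F)\to j(\rho)$ weak$^*$. So $r\in\overline{\operatorname{co}M}^{w^*}$.

\medskip
\noindent\emph{Its distance from $X$.} Let $x\in X$ and $\theta>0$, and take $\gamma=(n,C)$ from Lemma~\ref{lem:small}. Since $e_\gamma^*\in B_{X^*}$,
\[
\|r-x\|\ge(r-x)(e_\gamma^*)=\eta+2\lambda(C)-x(\gamma)\ge\eta+2-\tfrac2n-\theta\ge\eta+2-3\theta .
\]
As $\theta$ and $x$ were arbitrary, $d(r,X)\ge2+\eta$.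
\end{proof}

\begin{remark}
Each loss in the proof of Theorem~\ref{thm:A} with $Z=X$ can be seen in this example, with $\varepsilon=1$. Let $\gamma_i=(i,\Delta)$ for $i\ge1$. These are points of every $A_t$, and $r(e_{\gamma_i}^*)=2+\eta$. Fix $t$, and let $y\in B_{X^*}$ be a weak$^*$ cluster point of $(e_{\gamma_i}^*)$. Then $y(1_{\{\gamma\}})=0$ for every $\gamma$, so $j(f)(y)=0$ for every $f$. Also $y(1_J)=1$ for all $J\in\mathcal I$ with $J\supset A_t$, so $u(y)=1$. Put $\tilde k=\eta u+2j(1_{A_t})$ and $\tilde x=(1+\eta)1_{A_t}$; their distance is at most $1$ by Lemma~\ref{lem:mid}. At each $e_{\gamma_i}^*$ the value of $\tilde k$ is $2+\eta$ and that of $\tilde x$ is $1+\eta$. At $y$ the value of $\tilde x$ is still $1+\eta$, while that of $\tilde k$ has dropped to $\eta$. So Lemma~\ref{lem:osc} loses its full $1+1$. The remaining $\eta$ is lost between $m=\eta u+2\cdot1_{A_t\cap F}\in M$, where $m(y)=\eta$, and its approximant $2\cdot1_{A_t\cap F}\in X$, at which $y$ vanishes.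
\end{remark}

\begin{thebibliography}{1}
\bibitem{convexity}
\emph{Convexity and $w^*$-compactness in Banach spaces},
\url{http://personales.upv.es/vmontesi/data/articulos/2004/ghm.pdf}.
\end{thebibliography}

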